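# Cycle lengths of an element central in a point stabilizer: a divisibility conjecture and its counterexamples

## 1. Transitive groups, central stabilizer elements, and monomial matrices

All groups are finite and act on the left; a permutation group on a finite set $Q$ is a subgroup of the symmetric group on $Q$. We fix a point $e\in Q$.

**Definition 1 (stabilizer, transitivity).** Let $G$ be a permutation group on $Q$. The stabilizer of $e$ is $G_e=\{g\in G: ge=e\}$, and $Z(G_e)$ is its center. The group $G$ is transitive if every point of $Q$ has the form $ge$ with $g\in G$. Recall that $G_{ge}=gG_eg^{-1}$.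

*Example.* The alternating group $A_4$ on $\{1,2,3,4\}$ is transitive. With $e=4$ the stabilizer is $\langle(1\,2\,3)\rangle$, which is abelian, so $Z(G_e)=\langle (1\,2\,3)\rangle$. For $S_m$ on $m\ge 4$ points, $G_e\cong S_{m-1}$ and $Z(G_e)=1$.

**Definition 2 (generating class, admissible pair).** For $\zeta\in G$ let $\zeta^G=\{g\zeta g^{-1}:g\in G\}$. The subgroup $\langle \zeta^G\rangle$ is the smallest normal subgroup of $G$ containing $\zeta$ (the normal closure of $\zeta$). We call $(G,\zeta)$ *admissible* if $G$ is a transitive group on a finite set, $\zeta\in Z(G_e)$, and $\langle\zeta^G\rangle=G$.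

*Example.* $(A_4,(1\,2\,3))$ with $e=4$ is admissible: the normal subgroups of $A_4$ are $1$, the Klein four-group $V_4$ and $A_4$, and only the last contains a $3$-cycle.

*Non-example.* Let $G$ be the symmetry group of a square, of order $8$, acting on the four vertices. The stabilizer of a vertex has order $2$, generated by the reflection $\zeta$ in the diagonal through it. The class of $\zeta$ consists of the two diagonal reflections, which generate a group of order $4$. Generation fails.

**Definition 3 (cycle lengths, $n$, $\omega(n)$, full $r$-part).** The cycles of $\zeta$ are those of its disjoint cycle decomposition on $Q$, fixed points counted as cycles of length $1$. We write $n=|\zeta|$ for the order of $\zeta$, which is the least common multiple of its cycle lengths, and $\omega(n)$ for the number of distinct primes dividing $n$. The full $r$-part of $n$ is the largest power of the prime $r$ dividing $n$. For a prime $r\mid n$ put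
$$\zeta_r=\zeta^{n/r},$$
an element of order $r$. The symbol $1^a2^b\cdots$ denotes the cycle type with $a$ cycles of length $1$, $b$ cycles of length $2$, and so on.

*Example.* In $(A_4,(1\,2\,3))$ the cycle type of $\zeta$ is $1^1\,3^1$. The full $2$-part of $60$ is $4$, and $\omega(60)=3$. A divisor of $60$ that is not divisible by $4$ divides $30=60/2$. In general, a divisor of $n$ that is not divisible by the full $r$-part of $n$ divides $n/r$.

**Definition 4 (monomial matrices).** Let $\mu_M\subset\mathbb C^\times$ be the group of $M$-th roots of unity. A monomial matrix over $\mu_M$ is a square matrix with exactly one nonzero entry in each row and column, that entry lying in $\mu_M$. Thus a monomial $N\times N$ matrix $g$ acts on the standard basis by $ge_a=z_ae_{a'}$, where $a\mapsto a'$ is a permutation $\pi(g)\in S_N$ and $z_a\in\mu_M$. These matrices form a finite group $W$, and $\pi:W\to S_N$ is a homomorphism whose kernel consists of the diagonal matrices.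

*Example.* The $2\times 2$ matrix with $e_1\mapsto e_2$, $e_2\mapsto -e_1$ is monomial over $\mu_2$. It lies over the transposition $(1\,2)$, its square is $-1$, and its determinant is $1$.

The question can now be posed. Take an admissible pair and list the cycle lengths of $\zeta$. Must they all divide the largest one? The affirmative answer is stated as a conjecture in "Quandles and universal algebra" (https://sites.dmi.uns.ac.rs/aaa94nsac2017/wp-content/uploads/2017/06/nsac.pdf):

**Conjecture (Hayashi translated).** Let $G$ be a transitive group over a finite set and $\zeta\in Z(G_e)$ such that $\langle\zeta^G\rangle=G$. In $\zeta$, the length of every cycle divides the length of the longest cycle.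

The conjecture is false. These are the results to be proved, with $n=|\zeta|$ throughout.

**Theorem A.** There is a transitive group $\bar G$ of degree $360$ and $\bar\zeta\in Z(\bar G_e)$ with $\langle\bar\zeta^{\bar G}\rangle=\bar G$ whose cycle type is $1^4\,2^{28}\,12^{10}\,20^{6}\,30^{2}$. Since $12\nmid30$, the conjecture fails.

**Theorem B.** Under the hypotheses of the conjecture, for any two primes $p,q\mid n$ some cycle length of $\zeta$ is divisible by the full $p$-part and the full $q$-part of $n$. In particular, if $\omega(n)\le2$, the longest cycle has length $n$ and the conjecture holds.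

**Theorem C.** Let $p$ be a prime dividing $n$ such that (i) $p^2\mid n$ and $\omega(n)\ge p+1$, or (ii) $\omega(n)\ge p+2$. Then there is a counterexample with $|\zeta|=n$. Consequently, for $w\ge0$: the conjecture holds for all $(G,\zeta)$ with $\omega(|\zeta|)=w$ if and only if $w\le2$.

**Theorem D.** If $G$ is solvable and $\omega(n)$ is at most the smallest prime divisor of $n$, the conjecture holds. For smallest prime $2$ this is sharp: the group of Theorem A is solvable, with $n=60$.

These theorems do not settle which individual $n$ with $\omega(n)\ge3$ outside Theorem C admit counterexamples; $n=30$ is such a case.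

## 2. Small cases, and conjugation on a generating class

**Abelian groups.** If $G$ is abelian and transitive, then $G_{ge}=gG_eg^{-1}=G_e$ for all $g$, so $G_e$ fixes every point and is trivial. Hence $\zeta=1$, $G=\langle\zeta^G\rangle=1$, and $Q$ is one point. There is nothing to check.

**Prime power order.** If $n=r^a$, all cycle lengths are powers of $r$. Any two are comparable under divisibility, and the conjecture holds. The first real case has two primes in $n$: we must exclude, for instance, cycle lengths $1,2,3$ with no $6$.

To get examples with several primes we need a supply of admissible pairs. The next lemma produces one from any group that is generated by a single conjugacy class.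

**Lemma 1 (conjugation on a generating class).** Let $G$ be a finite group and $\zeta\in G$ with $\langle\zeta^G\rangle=G$. Let $G$ act on $Q=\zeta^G$ by conjugation and put $e=\zeta$. Then $\bar G=G/Z(G)$ is a transitive permutation group on $Q$, and $(\bar G,\bar\zeta)$ is admissible, where $\bar\zeta$ is the image of $\zeta$. The cycle of $\bar\zeta$ through $X\in Q$ has length equal to the least $\ell\ge1$ such that $\zeta^\ell$ commutes with $X$.

*Proof.* A conjugacy class is one orbit of conjugation, so the action is transitive. An element acts trivially iff it commutes with all of $Q$. Since $Q$ generates $G$, this means that it lies in $Z(G)$. So $\bar G$ acts faithfully on $Q$. The stabilizer of $e=\zeta$ in $G$ is the centralizer $C_G(\zeta)$, hence $\bar G_e=C_G(\zeta)/Z(G)$. The element $\zeta$ lies in $C_G(\zeta)$ and commutes with everything there, so $\bar\zeta\in Z(\bar G_e)$. Finally $\langle\bar\zeta^{\bar G}\rangle$ is the image of $\langle\zeta^G\rangle=G$. The last claim holds because $\bar\zeta^\ell$ sends $X$ to $\zeta^\ell X\zeta^{-\ell}$. $\square$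

The order of $\bar\zeta$ divides $|\zeta|$ and may be smaller, because a power of $\zeta$ may be central. We will have to watch this.

**A case with two primes, by hand.** Let $G=S_5$ and $\zeta=(1\,2)(3\,4\,5)$. The normal closure of $\zeta$ contains an odd permutation, and the only normal subgroup of $S_5$ with that property is $S_5$. So Lemma 1 applies, with $Z(S_5)=1$ and $n=6$. The class $Q$ has $\binom52\cdot2=20$ elements $X=(a\,b)(c\,d\,f)$. The power $\zeta^3=(1\,2)$ commutes with $X$ iff $X$ preserves $\{1,2\}$, that is, iff $\{a,b\}=\{1,2\}$. The power $\zeta^2=(3\,5\,4)$ commutes with $X$ only if $X$ preserves $\{3,4,5\}$, and this again forces $\{a,b\}=\{1,2\}$. Hence the two elements $(1\,2)(3\,4\,5)^{\pm1}$ are fixed, and for the other $18$ neither $\zeta^2$ nor $\zeta^3$ commutes with $X$, so the cycle length is $6$. The cycle type is $1^2\,6^3$, and the conjecture holds here.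

## 3. Covering a conjugacy class by centralizers: the case of two primes

Every cycle length divides $n$. If some cycle has length $n$, the conjecture holds. Conversely, if all lengths divide the longest length $L$, then their least common multiple $n$ divides $L$, so $L=n$. So for an admissible pair

$$\text{the conjecture holds for }(G,\zeta)\iff \zeta\text{ has a cycle of length }n. \tag{1}$$

The natural approach is to suppose that there is no $n$-cycle and see what this forces. The next lemma turns a short cycle into a commutation relation.

**Lemma 2.** Let $(G,\zeta)$ be admissible, $n=|\zeta|$, and let $r$ be a prime dividing $n$.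

(a) $C_G(\zeta_r)\ne G$.

(b) If the cycle length of $\zeta$ at $ge$ is not divisible by the full $r$-part of $n$, then $g\zeta g^{-1}\in C_G(\zeta_r)$.

*Proof.* (a) Suppose $\zeta_r\in Z(G)$. Since $\zeta\in G_e$, also $\zeta_re=e$, and then $\zeta_r(ge)=g\zeta_re=ge$ for every $g$. By transitivity $\zeta_r=1$, contradicting $|\zeta_r|=r$.

(b) The cycle length divides $n$ and misses the full $r$-part, so it divides $n/r$. Hence $\zeta_r=\zeta^{n/r}$ fixes $ge$, that is, $\zeta_r\in G_{ge}=gG_eg^{-1}$. Since $\zeta\in Z(G_e)$, the conjugate $g\zeta g^{-1}$ is central in $gG_eg^{-1}$. So it commutes with $\zeta_r$. $\square$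

If no cycle has length $n$, then each cycle length misses the full $r$-part for some prime $r\mid n$, and Lemma 2(b) gives
$$\zeta^G\subseteq\bigcup_{r\mid n}C_G(\zeta_r). \tag{2}$$
A generating class is covered by $\omega(n)$ proper subgroups. For two subgroups this is impossible:

**Lemma 3.** Let $K$ be a finite group generated by a conjugacy class $C$. Then $C$ is not contained in a union $A\cup B$ of two proper subgroups.

*Proof.* Suppose $C\subseteq A\cup B$ and put $X=C\setminus B$, so $X\subseteq A$. Since $\langle C\rangle=K\ne B$, the set $X$ is nonempty. We show that every $c\in C$ normalizes $\langle X\rangle$.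

* If $c\in B$, conjugation by $c$ preserves $C$ and preserves $B$, so it preserves $X=C\setminus B$.
* If $c\notin B$, then $c\in X$, and $c$ normalizes $\langle X\rangle$ because it lies in it.

As $C$ generates $K$, the subgroup $\langle X\rangle$ is normal in $K$. It contains an element of the class $C$, hence all of $C$, hence $\langle X\rangle=K$. But $\langle X\rangle\le A\ne K$, a contradiction. $\square$

**Proof of Theorem B.** If $p=q$, the claim holds because $n$ is the least common multiple of the cycle lengths, so the full $p$-part of $n$ divides one of them. Let $p\ne q$ and suppose that no cycle length is divisible by both full parts. Then at each point $ge$ the cycle length misses the full $p$-part or the full $q$-part, and Lemma 2(b) gives $\zeta^G\subseteq C_G(\zeta_p)\cup C_G(\zeta_q)$. Both centralizers are proper by Lemma 2(a). This contradicts Lemma 3, applied to $K=G$ and $C=\zeta^G$.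

Now let $\omega(n)\le2$. If $n=1$, then $\zeta=1$, all cycles have length $1=n$, and the claim is trivial. If $\omega(n)$ is $1$ or $2$, the first part, applied to the primes dividing $n$, gives a cycle length divisible by all full prime parts of $n$, that is, by $n$. So it equals $n$, and every cycle length divides it. $\blacksquare$

**Where this stops with three primes.** Try to prove Lemma 3 for $C\subseteq A\cup B\cup D$. The set $X=C\setminus B$ still generates a normal subgroup, but now $X$ is only contained in $A\cup D$, and $\langle X\rangle=K$ is no contradiction. The statement itself is false. In $S_4$, let $C$ be the class of transpositions. Each transposition fixes $3$, or fixes $4$, or equals $(3\,4)$, and in the last case it preserves the set $\{1,2\}$. So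
$$C\subseteq \mathrm{Stab}(3)\cup\mathrm{Stab}(4)\cup\mathrm{Stab}(\{1,2\}), \tag{3}$$
three proper subgroups. With $B=\mathrm{Stab}(4)$ the set $X$ is $\{(1\,4),(2\,4),(3\,4)\}$, which generates $S_4$. Note also that all three subgroups contain $(1\,2)$, just as all the $C_G(\zeta_r)$ in (2) contain $\zeta$.

## 4. A monomial group over $S_4$ and a class of 360 elements

We now try to realize the covering (3) as a covering by centralizers of powers of a single element. A diagonal matrix is good for this, because its centralizer among monomial matrices can be read off in the symmetric group.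

**Lemma 4.** Let $g$ be a monomial matrix and $D=\mathrm{diag}(d_1,\dots,d_N)$. Then $g$ commutes with $D$ iff $d_{\pi(g)(i)}=d_i$ for all $i$.

*Proof.* Write $ge_i=z_ie_{i'}$ with $i'=\pi(g)(i)$. Then $gDe_i=d_iz_ie_{i'}$ and $Dge_i=d_{i'}z_ie_{i'}$. $\square$

For $4\times 4$ matrices, $\mathrm{diag}(-1,-1,1,1)$ has as centralizer the matrices over $\mathrm{Stab}(\{1,2\})$. A diagonal matrix with a single entry different from $1$, at position $3$ or $4$, has as centralizer the matrices over $\mathrm{Stab}(3)$ or $\mathrm{Stab}(4)$. So we want $\zeta$ to lie over the transposition $(1\,2)$ and to have these three kinds of matrices as its powers $\zeta_2,\zeta_3,\zeta_5$. For $\zeta_2$ we need a root of $-1$ over $(1\,2)$, and Definition 4 supplied one. Let $\omega,\eta$ be primitive third and fifth roots of unity, and let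
$$\zeta e_1=e_2,\qquad \zeta e_2=-e_1,\qquad \zeta e_3=\omega e_3,\qquad \zeta e_4=\eta e_4 .$$
Then $\zeta^2=\mathrm{diag}(-1,-1,\omega^2,\eta^2)$, so $\zeta$ has order $60$ and
$$\zeta^{30}=\mathrm{diag}(-1,-1,1,1),\quad \zeta^{20}=\mathrm{diag}(1,1,\omega^2,1),\quad \zeta^{12}=\mathrm{diag}(1,1,1,\eta^2). \tag{4}$$

**Step 1. A group generated by the class of $\zeta$.** Let $W$ be the group of $4\times4$ monomial matrices over $\mu_{30}$. The class of $\zeta$ cannot generate $W$: the map $g\mapsto\det(g)^{15}$ is a homomorphism from $W$ to $\{\pm1\}$ which is $1$ on $\zeta$, because $\det\zeta=\omega\eta$, and $-1$ on a permutation matrix of a transposition. So we take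
$$G=\{g\in W:\det(g)^{15}=1\}\ni\zeta .$$
The map $\pi|_G$ is onto $S_4$. Indeed a permutation matrix has determinant $\pm1$, and if it is $-1$, changing the sign of one nonzero entry makes it $1$. The kernel of $\pi|_G$ is
$$T=\{\mathrm{diag}(d):(d_1d_2d_3d_4)^{15}=1\}.$$
Use $\mu_{30}=\mu_2\times\mu_3\times\mu_5$. The fifteenth power kills the $\mu_3$ and $\mu_5$ parts and is the identity on $\mu_2$. Therefore $T$ is the product of $\mu_3^4$, $\mu_5^4$ and the group of sign diagonals with an even number of entries $-1$.

We claim $N:=\langle\zeta^G\rangle=G$. Conjugation by $g\in G$ permutes the entries of a diagonal matrix by $\pi(g)$, and $\pi(G)=S_4$. The normal subgroup $N$ contains the three matrices (4), hence all their rearrangements. The rearrangements of $\zeta^{30}$ generate the even sign diagonals, those of $\zeta^{20}$ generate $\mu_3^4$, and those of $\zeta^{12}$ generate $\mu_5^4$. So $N\supseteq T$. Moreover $\pi(N)$ is a normal subgroup of $S_4$ containing $(1\,2)$, so it contains all transpositions and equals $S_4$. Since $N$ contains the kernel of $\pi|_G$ and has the same image as $G$, we get $N=G$.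

Lemma 1 now gives an admissible pair $(\bar G,\bar\zeta)$ on $Q=\zeta^G$.

**Step 2. Why there is no cycle of length 60.** This step already disproves the conjecture. By Lemma 4, none of the matrices (4) is central in $G$, because $\pi(G)=S_4$ contains permutations violating the respective conditions. So $\bar\zeta$ has order exactly $60$. Let $X\in Q$. Then $\pi(X)$ is a transposition. By (3), (4) and Lemma 4, $X$ commutes with $\zeta^{20}$ (if $\pi(X)$ fixes $3$), or with $\zeta^{12}$ (if it fixes $4$), or with $\zeta^{30}$ (if $\pi(X)=(3\,4)$). So its cycle length divides $20$, $12$ or $30$ and is not $60$. By (1) the conjecture fails for $(\bar G,\bar\zeta)$. What remains for Theorem A is the exact degree and cycle type.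

**Step 3. The class $Q$, listed.** The purpose of this step is to give coordinates on $Q$ in which conjugation is easy. For $\{i,j,k,l\}=\{1,2,3,4\}$ and $t\in\mu_{30}$ let $X=(i,j,t;k,l)$ be the matrix
$$Xe_j=te_i,\quad Xe_i=-t^{-1}e_j,\quad Xe_k=\omega e_k,\quad Xe_l=\eta e_l .$$
Exchanging the roles of $i$ and $j$ gives
$$(i,j,t;k,l)=(j,i,-t^{-1};k,l), \tag{5}$$
and there are no other coincidences. So there are $6\cdot2\cdot30=360$ such matrices: six sets $\{i,j\}$, two orders of $(k,l)$, thirty values of $t$. The matrix $\zeta$ is $(2,1,1;3,4)$.

Let $g\in W$ with $ge_a=z_ae_{a'}$. Then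
$$gXg^{-1}=(i',j',\,tz_i/z_j;\,k',l'). \tag{6}$$
To check this, compute $gXg^{-1}e_{j'}=z_j^{-1}gXe_j=z_j^{-1}t\,ge_i=(tz_i/z_j)e_{i'}$, and likewise $gXg^{-1}e_{i'}=z_i^{-1}(-t^{-1})z_je_{j'}=-(tz_i/z_j)^{-1}e_{j'}$. The eigenvectors $e_k,e_l$ go to eigenvectors $e_{k'},e_{l'}$ with the same eigenvalues.

By (6) the set of these $360$ matrices is stable under $G$. It is a single orbit. First, $\pi(G)=S_4$ carries any $(i,j,k,l)$ to any other. Second, for $s\in\mu_{30}$ let $D$ be the diagonal matrix with $d_i=s$, $d_k=s^{15}$ and other entries $1$. Its determinant is $s^{16}$ and $(s^{16})^{15}=(s^{30})^8=1$, so $D\in T\subseteq G$. By (6) it fixes $i,j,k,l$ and maps $t$ to $st$. Hence $Q$ is exactly this set, and $|Q|=360$.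

**Step 4. The cycles of $\bar\zeta$ on $Q$.** Apply (6) with $g=\zeta$: here $'$ is the transposition $(1\,2)$ and $(z_1,z_2,z_3,z_4)=(1,-1,\omega,\eta)$.

* $\{i,j\}=\{1,2\}$. Then $(1,2,t;k,l)\mapsto(2,1,-t;k,l)=(1,2,t^{-1};k,l)$ by (5). For each of the two orders of $(k,l)$ the values $t=\pm1$ are fixed and the other $28$ values form $14$ two-cycles. Total: $4$ fixed points and $28$ two-cycles.
* $\{i,j\}=\{3,4\}$. Then $(3,4,t;k,l)\mapsto(3,4,t\omega\eta^{-1};k',l')$, where $k,l\in\{1,2\}$ are interchanged. After $h$ steps we are back iff $2\mid h$ and $(\omega\eta^{-1})^h=1$. As $\omega\eta^{-1}$ has order $15$, the length is $30$. The $60$ elements form $2$ cycles of length $30$.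
* $\{i,j\}=\{i,3\}$ with $i\in\{1,2\}$. Write the element as $(i,3,t;k,l)$. One step sends it to $(i',3,tz_i\omega^{-1};k',l')$, so $i$ changes at each step and a return takes an even number of steps. Two steps restore the indices and multiply $t$ by $z_1z_2\omega^{-2}=-\omega$, which has order $6$. So the length is $12$. There are $2\cdot2\cdot30=120$ elements, which form $10$ cycles.
* $\{i,j\}=\{i,4\}$ with $i\in\{1,2\}$. In the same way, two steps multiply $t$ by $z_1z_2\eta^{-2}=-\eta^{-2}$, which has order $10$. So the length is $20$, and the $120$ elements form $6$ cycles.

The cycle type is $1^4\,2^{28}\,12^{10}\,20^6\,30^2$, and $4+56+120+120+60=360$. The longest length is $30$, while $12\nmid30$ and $20\nmid30$. This proves Theorem A. $\blacksquare$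

Since $n=60$ and no cycle length is divisible by $4$, $3$ and $5$ together, "two primes" in Theorem B cannot be replaced by "three primes".

## 5. From transpositions to $p$-cycles: Theorem C

The covering (3) rests on a count: a transposition moves two points, so it either fixes one of $3,4$ or moves exactly these two. Replace the transposition by a $p$-cycle and the points $3,4$ by $p+1,\dots,p+m$. If $m>p$, a $p$-cycle must fix one of these points. If $m=p$, the only exceptions have support exactly $\{p+1,\dots,2p\}$, and they preserve $\{1,\dots,p\}$. To use the latter we need $\zeta_p$ to be diagonal, and this is where $p^2\mid n$ enters.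

Write $n=p^a\prod_{j=1}^mq_j^{b_j}$ with distinct primes $q_j\ne p$ and $a,b_j\ge1$, so $\omega(n)=m+1$. Hypothesis (i) says $m\ge p$ and $a\ge2$; hypothesis (ii) says $m\ge p+1$. So
$$\text{either } m\ge p+1,\quad\text{or } m=p\text{ and }a\ge2. \tag{7}$$

**Step 1. The element $\zeta$.** Put $N=p+m$ and $M=n/p$, let $W$ be the group of $N\times N$ monomial matrices over $\mu_M$, and let $\varepsilon,\eta_j\in\mu_M$ be primitive roots of unity of orders $p^{a-1}$ and $q_j^{b_j}$. Define
$$\zeta:\ e_1\mapsto e_2\mapsto\cdots\mapsto e_p\mapsto\varepsilon e_1,\qquad \zeta e_{p+j}=\eta_je_{p+j}\quad(1\le j\le m).$$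
On the span of $e_1,\dots,e_p$ we have $\zeta^p=\varepsilon$, and a power $\zeta^h$ can be the identity there only if $p\mid h$. So $\zeta$ has order $p\cdot p^{a-1}=p^a$ there, and $|\zeta|=n$.

**Step 2. A group generated by the class of $\zeta$.** We do not describe this group explicitly; we reach it by descent. Let $G_0=W$ and $G_{i+1}=\langle\zeta^{G_i}\rangle$. Since $\zeta\in G_i$, the group $G_{i+1}$ is a subgroup of $G_i$ containing $\zeta$. The decreasing chain stabilizes at a group $G\ni\zeta$ with $\langle\zeta^G\rangle=G$.

**Step 3. The descent does not shrink the permutation group too far.** Put $K=\pi(G)$. The group $\pi(G_{i+1})$ is the normal closure of the $p$-cycle $\pi(\zeta)$ in $\pi(G_i)$, and $\pi(G_0)=S_N$. By (7), $m\ge p$, so $N\ge2p$.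

* If $p=2$, then $N\ge4$. The normal closure of a transposition in $S_N$ is $S_N$, so every $\pi(G_i)$ is $S_N$.
* If $p$ is odd, then $N\ge6$ and $A_N$ is simple. The $p$-cycle lies in $A_N$, so its normal closure in $S_N$ is a nontrivial normal subgroup contained in $A_N$, hence $A_N$. Its normal closure in $A_N$ is again $A_N$. So $\pi(G_i)=A_N$ for $i\ge1$.

In both cases $K\in\{S_N,A_N\}$ with $N\ge4$, so $K$ is transitive and $Z(K)=1$.

**Step 4. The diagonal powers of $\zeta$.** We read off the centralizers of the $\zeta_r$ from Lemma 4.

* Let $r=q_j$. The exponent $n/q_j$ is divisible by $p^a$ and by $q_k^{b_k}$ for $k\ne j$, but not by $q_j^{b_j}$. So $\zeta^{n/q_j}$ is diagonal with entry $\ne1$ at position $p+j$ and $1$ elsewhere. It commutes with $g\in G$ iff $\pi(g)$ fixes $p+j$.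
* Let $r=p$ and $a\ge2$. Then $p\mid n/p$, so $\zeta^{n/p}$ equals $\varepsilon^{n/p^2}$ on the span of $e_1,\dots,e_p$. This is not $1$, because $p^{a-1}\nmid n/p^2$. On $e_{p+j}$ it is $1$, because $q_j^{b_j}\mid n/p$. So $\zeta^{n/p}$ is diagonal and commutes with $g$ iff $\pi(g)$ preserves $\{1,\dots,p\}$.

**Step 5. $\bar\zeta$ has order exactly $n$.** We must make sure that passing to $G/Z(G)$ loses nothing. It suffices that no $\zeta^{n/r}$ is central in $G$. Since $K$ is transitive and $N>p$, some element of $K$ moves $p+j$, and some element of $K$ does not preserve $\{1,\dots,p\}$. So the diagonal elements of Step 4 are not central. If $a=1$, then $p\nmid n/p$, so $\pi(\zeta^{n/p})=\pi(\zeta)^{n/p}\ne1$. A central element of $G$ has image in $Z(K)=1$, so $\zeta^{n/p}\notin Z(G)$. Hence in Lemma 1 we have $|\bar\zeta|=n$.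

**Step 6. No cycle has length $n$.** Let $\zeta'\in\zeta^G$ and let $c=\pi(\zeta')$, a $p$-cycle. If $c$ fixes some $p+j$, then $\zeta^{n/q_j}$ commutes with $\zeta'$ by Step 4, and the cycle of $\bar\zeta$ through $\zeta'$ has length dividing $n/q_j$. Otherwise $c$ moves all $m$ points $p+1,\dots,p+m$, so $m\le p$. By (7), $m=p$ and $a\ge2$, and the support of $c$ is exactly $\{p+1,\dots,2p\}$. Then $c$ preserves $\{1,\dots,p\}$, so $\zeta^{n/p}$ commutes with $\zeta'$ by Step 4, and the cycle length divides $n/p$.

So $\bar\zeta$ has order $n$ and no cycle of length $n$. By (1) the conjecture fails for $(\bar G,\bar\zeta)$.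

**Step 7. The equivalence.** If $w\le2$, the conjecture holds for all $(G,\zeta)$ with $\omega(|\zeta|)=w$ by Theorem B. If $w\ge3$, take $n=4q_1\cdots q_{w-1}$ with distinct odd primes $q_j$, and $p=2$. Then $p^2\mid n$ and $\omega(n)=w\ge p+1$, so (i) gives a counterexample. This proves Theorem C. $\blacksquare$

For $n=60$ and $p=2$ the construction returns the pair of Section 4. There $a=2$, $m=2$, $N=4$, $M=30$, $\varepsilon=-1$, and $\zeta$ is the same matrix. The group $G$ of Section 4 is normal in $W$ and contains $\zeta$, so $\langle\zeta^W\rangle\le G$; and $\langle\zeta^W\rangle\ge\langle\zeta^G\rangle=G$. Thus $G_1=G$, and the chain is stable from there on.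

## 6. Covering a class in a solvable group: Theorem D

By (2), a counterexample covers $\zeta^G$ by $\omega(n)$ proper subgroups that all contain $\zeta$. In a solvable group we can bound below the number of subgroups needed. The mechanism is visible in $A_4$. Let $C$ be the class of $(1\,2\,3)$, whose four elements are exactly the coset $(1\,2\,3)V_4$. A Sylow $3$-subgroup is a maximal subgroup meeting $V_4$ trivially, so it contains at most one element of each coset of $V_4$. Hence at least four such subgroups are needed to cover $C$. In general, a maximal subgroup not containing a minimal normal subgroup $N$ meets each coset of $N$ at most once, and the class has many elements in one coset.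

We use the textbook fact that a minimal normal subgroup of a nontrivial finite solvable group is an elementary abelian $\ell$-group for some prime $\ell$.

**Lemma 5.** Let $K$ be a finite solvable group generated by a conjugacy class $C$, and let $p$ be a prime such that every prime divisor of the order of the elements of $C$ is $\ge p$.

(a) $C$ is not contained in a union of at most $p-1$ proper subgroups.

(b) $C$ is not contained in a union of $p$ proper subgroups having a common element $k\in C$.

*Proof.* We prove (a) and (b) together by induction on $|K|$. If $K=1$, there are no proper subgroups and $C\ne\emptyset$, so both hold. Let $K\ne1$ and suppose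
$$C\subseteq A_1\cup\dots\cup A_m,$$
with $m\le p-1$ in case (a), and with $m=p$ and $k\in C\cap\bigcap A_i$ in case (b). As $C\ne\emptyset$, we have $m\ge1$. Enlarging each $A_i$ preserves the hypotheses, so we may assume that all $A_i$ are maximal subgroups. Let $N$ be a minimal normal subgroup of $K$, an elementary abelian $\ell$-group, and let
$$I=\{i:N\not\le A_i\}.$$
The image of $C$ in $K/N$ is a conjugacy class generating $K/N$, and the orders of its elements divide those in $C$. So the induction hypothesis applies to $K/N$ with the same $p$.

**Step 1. $I\ne\emptyset$.** If $I=\emptyset$, the proper subgroups $A_i/N$ cover the image of $C$ in $K/N$, and in case (b) they have the image of $k$ in common. This contradicts the induction hypothesis.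

**Step 2. For $i\in I$, the subgroup $A_i$ has at most one element in each coset of $N$.** By maximality $A_iN=K$. The intersection $A_i\cap N$ is normalized by $A_i$, and by $N$ because $N$ is abelian. So it is normal in $K$. It is not $N$, hence it is $1$ by minimality of $N$. If $x,y\in A_i$ lie in the same coset of $N$, then $x^{-1}y\in A_i\cap N=1$.

**Step 3. An element $c\in C$ outside all $A_i$ with $i\notin I$.** Since $I\ne\emptyset$, the number of $i\notin I$ is at most $m-1\le p-1$. The subgroups $A_i/N$, $i\notin I$, are proper in $K/N$. By (a) for $K/N$ they do not cover the image of $C$, so there is $c\in C$ with $c\notin A_i$ for all $i\notin I$. (If $N=K$, there are no $i\notin I$, and any $c\in C$ will do.)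

**Step 4. Counting $N$-conjugates of such a $c$.** Let $s=|N:C_N(c)|$, the number of $N$-conjugates of $c$. Each of them, $xcx^{-1}=c\cdot(c^{-1}xc)x^{-1}$ with $x\in N$, lies in $cN$. For $i\notin I$ we have $N\le A_i$ and $c\notin A_i$, so $cN\cap A_i=\emptyset$. The $N$-conjugates of $c$ lie in $C$, so they lie in $\bigcup_{i\in I}A_i$. By Step 2 each of these $A_i$ contains at most one element of $cN$. Therefore
$$s\le|I|\le m, \tag{8}$$
and in particular $c\in A_i$ for some $i\in I$.

**Step 5. $s>1$.** Suppose $c$ centralizes $N$. As $N$ is normal, so is $C_K(N)$. Hence all conjugates of $c$ centralize $N$, and since they generate $K$, we get $N\le Z(K)$. For $i\in I$ the subgroup $A_i$ is then normalized by $A_i$ and by $N$, hence by $A_iN=K$. A proper normal subgroup contains no element of the generating class $C$, so $A_i\cap C=\emptyset$ for all $i\in I$. But $c\in A_i$ for some $i\in I$, a contradiction.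

**Step 6. $s\ge p$.** The number $s>1$ is a power of $\ell$. If $\ell\ge p$, then $s\ge\ell\ge p$. Let $\ell<p$. All prime divisors of $d:=|c|$ are at least $p$, so $\ell\nmid d$. Regard $N$ as a vector space over the field with $\ell$ elements, and let $f$ be the linear map given by conjugation by $c$, so $f^d=1$. As $d$ is invertible in the field, we may form
$$E=\frac1d\sum_{h=0}^{d-1}f^h .$$
Then $fE=E$, so the image of $E$ consists of fixed vectors of $f$, and $Ev=v$ for every fixed vector $v$. Hence the image of $E$ is the space of fixed vectors, which is $C_N(c)$. The kernel $U$ of $E$ has order $|N|/|C_N(c)|=s$. It is $f$-invariant, since $E$ commutes with $f$. It contains no nonzero fixed vector, because such a vector satisfies $v=Ev=0$. As $s>1$, there are nonzero vectors in $U$. The orbit of such a vector under the powers of $f$ has length dividing $d$ and greater than $1$, so the length has a prime divisor $\ge p$ and is at least $p$. It lies in $U\setminus\{0\}$. Hence $s-1\ge p$.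

**Step 7. The contradiction.** In case (a), (8) and Step 6 give $p\le s\le m\le p-1$, which is impossible. In case (b) they give $p\le s\le|I|\le p$, so $I=\{1,\dots,p\}$. Then no index lies outside $I$, and the condition in Step 3 is empty: every element of $C$ may play the role of $c$. Take $c=k$. By Step 5, $k$ has more than one $N$-conjugate, and by Step 4 they all lie in $kN\cap\bigcup_{i}A_i$. But each $A_i$ contains $k$, and by Step 2 it contains no other element of $kN$. So this intersection is $\{k\}$, a contradiction. $\square$

**Proof of Theorem D.** If $n=1$, then $\zeta=1$ and there is nothing to prove. Let $n>1$ have smallest prime divisor $p\ge\omega(n)$, and suppose that no cycle of $\zeta$ has length $n$. By (2), $\zeta^G$ is contained in the union of the $\omega(n)\le p$ subgroups $C_G(\zeta_r)$, $r\mid n$. They are proper by Lemma 2(a), and all contain $\zeta$, because $\zeta_r$ is a power of $\zeta$. The group $G$ is solvable and generated by the class $\zeta^G$, whose elements have order $n$ with all prime divisors $\ge p$. If $\omega(n)\le p-1$, this contradicts Lemma 5(a); if $\omega(n)=p$, it contradicts Lemma 5(b) with $k=\zeta$. So some cycle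 has length $n$, and the conjecture holds for $(G,\zeta)$ by (1).

For the sharpness at smallest prime $2$, take the group $G$ of Section 4. It has the abelian normal subgroup $T$ with $G/T\cong S_4$, so $G$ and its quotient $\bar G$ are solvable. There $n=60$ has smallest prime divisor $2$ and $\omega(60)=3$, one more than the bound allows, and the conjecture fails for $(\bar G,\bar\zeta)$. $\blacksquare$
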